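\title{Commuting Compact Approximations of the Identity from Limits of Resolvents}

\begin{abstract}
We prove that every separable Banach space with the metric compact approximation property has the commuting metric compact approximation property. The commuting operators are strong limits of resolvents of the bounded operators $\sum_{k\le m}(T_k-I)$, where the compact contractions $T_k$ are chosen one after another from the given net. The argument works in every norm-closed operator ideal, and it yields a norm-continuous semigroup of contractions in the ideal that tends strongly to the identity and is holomorphic on the right half-plane for complex scalars. We also prove a version in which the adjoints converge, and we characterize the commuting $\lambda$-compact approximation property by renorming, with the same constant $\lambda$ on both sides.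
\end{abstract}

\section{Introduction}

Throughout, $X\neq\{0\}$ is a real or complex Banach space, $L(X)$ is the algebra of bounded linear operators on $X$, and $I=I_X$ is the identity. A \emph{contraction} is an operator of norm at most $1$. Operators $U_\alpha$ converge \emph{strongly} to $U$ if $\|U_\alpha x-Ux\|\to0$ for every $x\in X$.

In infinite dimensions the identity is not compact, and it is not a norm limit of compact operators. Approximation properties ask whether it is at least a strong limit of such operators, with control of the norms.

\begin{definition}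
The space $X$ has the \emph{metric approximation property} (metric AP) if there is a net of finite-rank contractions on $X$ that converges strongly to $I$. It has the \emph{metric compact approximation property} (metric CAP) if there is such a net of compact contractions. A separable space $X$ has the \emph{commuting metric AP}, respectively the \emph{commuting metric CAP}, if there is a sequence $(T_n)$ of finite-rank, respectively compact, contractions with $T_n\to I$ strongly and $T_nT_m=T_mT_n$ for all $m,n$.
\end{definition}

In the simplest spaces the approximating operators commute from the start. If $X$ has a Schauder basis whose partial sum projections $Q_n$ are contractions, as $\ell_1$, $\ell_2$ and $c_0$ do, then $Q_n\to I$ strongly and $Q_nQ_m=Q_{\min(n,m)}$. The metric AP and the metric CAP provide no relation at all between the approximating operators, and the commuting properties ask whether this trace of a basis can be restored. For finite-rank operators it can, by a theorem of Casazza and Kalton \cite[Theorem 2.22]{problem}: every separable Banach space with the metric AP has the commuting metric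 AP. The compact analog is posed as a problem in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Does every separable Banach space with the metric CAP have the commuting metric CAP?}
\medskip

The analogy suggests a positive answer, but no subsequence of the given operators need commute, even approximately (Section \ref{sec:example}), so new operators have to be built. Products and convex combinations of compact contractions are compact contractions, but there is no reason for them to commute. Strong limits can create new relations, but they destroy compactness: $I$ itself is such a limit. We show that one particular kind of strong limit achieves both goals.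

\begin{theorem}\label{thm:main}
Let $X$ be a separable Banach space with the metric CAP. Then there are compact operators $C_p$ $(p=1,2,\dots)$ on $X$ with $\|C_p\|\le1$, $C_pC_q=C_qC_p$ for all $p,q$, and $C_px\to x$ for every $x\in X$. Thus $X$ has the commuting metric CAP.
\end{theorem}

The idea is that functions of a single operator commute. Given compact contractions $T_k\to I$, consider the formal sum $A=\sum_{k\ge1}(T_k-I)$ and the operators $C_p=p(pI-A)^{-1}$. Three features of $A$ give the three remaining requirements. Each partial sum is a positive multiple of ``contraction minus identity'', which makes $C_p$ a contraction. If $T_k\to I$ fast, then $Ax$ converges for a dense set of $x$, and for these $C_px-x=(pI-A)^{-1}Ax$ has norm of order $1/p$. Finally, modulo compact operators the first $n$ terms of $A$ add up to $-nI$, so modulo compact operators $(pI-A)^{-1}$ has norm at most $1/(p+n)$ for every $n$. The unbounded operator $A$ is never defined; we work with the resolvents of the partial sums and choose the $T_k$ so that these converge.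

Section \ref{sec:example} carries this out by hand in $\ell_1$, and Section \ref{sec:construction} proves Theorem \ref{thm:main}. Three extensions follow: a semigroup version for arbitrary closed ideals (Theorem \ref{thm:semigroup}), a version with convergence of the adjoints (Proposition \ref{prop:dual}), and a renorming characterization of commuting approximations with norm bound $\lambda\ge1$ (Theorem \ref{thm:renorm}).

\section{Strong convergence, inverses and ideals}\label{sec:tools}

\begin{lemma}\label{lem:strong}
Let $(U_m)$ and $(V_m)$ be sequences in $L(X)$ with $\|U_m\|,\|V_m\|\le M$.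
\begin{itemize}
\item[(i)] If $(U_mx)$ converges for all $x$ in a dense set $D$, then $(U_m)$ converges strongly to some $U\in L(X)$ with $\|U\|\le M$. If $U_mx\to x$ for $x\in D$, then $U=I$.
\item[(ii)] If $U_m\to U$ and $V_m\to V$ strongly, then $U_mV_m\to UV$ strongly.
\item[(iii)] If $U_m\to U$ strongly and $K$ is compact, then $\|U_mK-UK\|\to0$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) For $x\in X$ and $y\in D$ we have $\|U_mx-U_kx\|\le 2M\|x-y\|+\|U_my-U_ky\|$, so $(U_mx)$ is Cauchy. The limit is linear in $x$ with norm at most $M\|x\|$, and a bounded operator that fixes a dense set is $I$.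
(ii) $\|U_mV_mx-UVx\|\le M\|V_mx-Vx\|+\|(U_m-U)Vx\|$.
(iii) Cover the image of the unit ball under $K$ by balls of radius $\varepsilon$ about $y_1,\dots,y_N$. Then $\|(U_m-U)K\|\le 2M\varepsilon+\max_i\|(U_m-U)y_i\|$.
\end{proof}

Part (i) holds with the same proof for families $(U_t)$ as $t\downarrow0$. Part (iii) has the following consequence. If $(T_n)$ is a bounded sequence of compact operators with $T_n\to I$ strongly, then $\|T_iT_j-T_j\|\to0$ as $i\to\infty$ for each fixed $j$. Choosing indices one after another, we can pass to a subsequence, again called $(T_n)$, with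
\begin{equation}\label{eq:onesided}
\|T_iT_j-T_j\|\le2^{-i}\qquad(j<i).
\end{equation}

We use two facts about inverses. If $B\in L(X)$ and $c>\|B\|$, then $cI-B$ is invertible, and the Neumann series gives
\begin{equation}\label{eq:neumann}
(cI-B)^{-1}=\sum_{k\ge0}c^{-k-1}B^k,\qquad \|(cI-B)^{-1}\|\le\frac1{c-\|B\|}.
\end{equation}
If $F,G\in L(X)$ are invertible, then
\begin{equation}\label{eq:inverses}
F^{-1}-G^{-1}=F^{-1}(G-F)G^{-1}.
\end{equation}

A \emph{closed ideal} is a norm-closed linear subspace $\mathcal J$ of $L(X)$ such that $UJV\in\mathcal J$ whenever $J\in\mathcal J$ and $U,V\in L(X)$. The compact operators form a closed ideal. So do the weakly compact operators (the image of the unit ball is relatively weakly compact), the strictly singular operators (not bounded below on any infinite-dimensional subspace), and the approximable operators (norm limits of finite-rank operators).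

\section{A noncommuting sequence in $\ell_1$ and its resolvents}\label{sec:example}

Let $(e_j)$ be the unit vector basis of $\ell_1$, and recall that $\|U\|=\sup_j\|Ue_j\|$ for $U\in L(\ell_1)$. For $k\ge1$ define
\[
T_kx=\sum_{j\le k}x_je_j+x_{k+1}e_1 .
\]
Thus $T_ke_j$ equals $e_j$ for $j\le k$, equals $e_1$ for $j=k+1$, and vanishes for $j>k+1$. Each $T_k$ is a finite-rank contraction, and $\|T_kx-x\|\le2\sum_{j>k}|x_j|\to0$. For $j<i$ we have $T_iT_j=T_j$, which is \eqref{eq:onesided} without error term. But $T_iT_je_{i+1}=0$ and $T_jT_ie_{i+1}=e_1$, so $\|T_iT_j-T_jT_i\|\ge1$ for all $i\ne j$. Selection controls the product in one order and says nothing about the other.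

Now put $A_m=\sum_{k\le m}(T_k-I)$. Counting the terms that move $e_j$ gives
\[
A_me_1=0,\qquad A_me_j=-(j-1)e_j+e_1\quad(2\le j\le m+1),\qquad A_me_j=-me_j\quad(j>m+1).
\]
Let $p\ge1$ be an integer. The operator $pI-A_m=(p+m)I-\sum_{k\le m}T_k$ is invertible by \eqref{eq:neumann}, and its inverse $R_m$ has norm at most $1/p$. From $(pI-A_m)e_1=pe_1$ we get $pR_me_1=e_1$. For $2\le j\le m+1$, applying $pR_m$ to $(pI-A_m)e_j=(p+j-1)e_j-e_1$ gives $pe_j=(p+j-1)\,pR_me_j-e_1$. So $pR_me_j$ does not depend on $m$ once $m\ge j-1$, and by Lemma \ref{lem:strong}(i), applied to the span of the $e_j$, the contractions $pR_m$ converge strongly to the contraction $C_p$ given by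
\[
C_pe_1=e_1,\qquad C_pe_j=\frac{pe_j+e_1}{p+j-1}\quad(j\ge2).
\]
All claims of Theorem \ref{thm:main} can be read off. We have $C_pe_j\to e_j$ as $p\to\infty$. For $j\ge2$,
\[
C_pC_qe_j=\frac{q\,C_pe_j+e_1}{q+j-1}=\frac{pq\,e_j+(p+q+j-1)\,e_1}{(p+j-1)(q+j-1)},
\]
which is symmetric in $p$ and $q$. And $\|C_pe_j\|=(p+1)/(p+j-1)\to0$ as $j\to\infty$, so $C_p$ is the norm limit of the finite-rank operators obtained by keeping its first $n$ columns.

Two points carry over to the general case. First, no $pR_m$ is compact, since it is invertible; it acts on $e_j$ for $j>m+1$ as multiplication by $p/(p+m)$, and compactness appears only in the limit, when this factor has gone to $0$. Second, the limit exists because $T_{m+1}$ fixes the vectors $R_me_j$ for $j\le m+1$, so the new term $T_{m+1}-I$ does not disturb them. In general this must be arranged, approximately, by the choice of $T_{m+1}$.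

\section{Limits of resolvents}\label{sec:construction}

Let $T_1,T_2,\dots$ be contractions on $X$. For $0\le n\le m$ put
\[
A_{n,m}=\sum_{n<k\le m}(T_k-I),\qquad B_n=T_1+\dots+T_n ,
\]
with $A_{n,n}=0$ and $B_0=0$. The sums $A_{0,m}$ are the partial sums of $A$. The tails $A_{n,m}$ with $n\ge1$ are what remains when the first $n$ terms are split off, and they are needed for compactness. For $\mu>0$,
\[
\mu I-A_{n,m}=(\mu+m-n)I-\sum_{n<k\le m}T_k,\qquad\Big\|\sum_{n<k\le m}T_k\Big\|\le m-n .
\]
By \eqref{eq:neumann}, the resolvent $R_{n,m}(\mu):=(\mu I-A_{n,m})^{-1}$ exists and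
\begin{equation}\label{eq:bound}
\|R_{n,m}(\mu)\|\le\frac1{(\mu+m-n)-(m-n)}=\frac1\mu .
\end{equation}
The bound does not depend on the number of terms, and this is what allows $m\to\infty$. Note that $R_{n,m}(\mu)$ depends only on $T_{n+1},\dots,T_m$ and that $R_{n,n}(\mu)=\mu^{-1}I$.

Compactness will enter only through the ideal property, so we work with a closed ideal from the start. Theorem \ref{thm:main} is the case of the compact operators in the next proposition.

\begin{proposition}\label{prop:construction}
Let $X$ be separable, let $\mathcal J$ be a closed ideal of $L(X)$, and let $(S_\alpha)$ be a net of contractions in $\mathcal J$ with $S_\alpha\to I$ strongly. Then there are members $T_1,T_2,\dots$ of the net such that the strong limit $R(p)=\lim_{m\to\infty}R_{0,m}(p)$ exists for every integer $p\ge1$, and the operators $C_p=pR(p)$ are commuting contractions in $\mathcal J$ with $C_p\to I$ strongly.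
\end{proposition}

\begin{proof}
\emph{Choice of the $T_m$.} For $m>n$, identity \eqref{eq:inverses} and $A_{n,m}-A_{n,m-1}=T_m-I$ give
\begin{equation}\label{eq:increment}
R_{n,m}(p)-R_{n,m-1}(p)=R_{n,m}(p)\,(T_m-I)\,R_{n,m-1}(p).
\end{equation}
The left factor depends on $T_m$ but is controlled by \eqref{eq:bound}. The right factor depends only on $T_1,\dots,T_{m-1}$. So the increment is small at a vector $x$ as soon as $T_m$ nearly fixes $R_{n,m-1}(p)x$, a vector that is known before $T_m$ is chosen.

Let $(x_j)_{j\ge1}$ be dense in $X$. Given $T_1,\dots,T_{m-1}$, choose $T_m=S_\alpha$ with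
\begin{equation}\label{eq:choice}
\|(T_m-I)R_{n,m-1}(p)x_j\|\le2^{-m}\qquad(0\le n\le m-1,\ 1\le p\le m,\ 1\le j\le m).
\end{equation}
These are conditions at finitely many given vectors, so they hold for all $\alpha$ beyond some index. The case $n=m-1$, $p=1$ of \eqref{eq:choice} reads
\begin{equation}\label{eq:fast}
\|(T_m-I)x_j\|\le2^{-m}\qquad(1\le j\le m).
\end{equation}

\emph{Step 1: the limits exist.} Fix $n\ge0$, $p\ge1$ and $j\ge1$. By \eqref{eq:increment}, \eqref{eq:bound} and \eqref{eq:choice},
\[
\|R_{n,m}(p)x_j-R_{n,m-1}(p)x_j\|\le2^{-m}/p\qquad\text{for }m\ge\max(n+1,p,j).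
\]
The increments are summable, so $(R_{n,m}(p)x_j)_m$ converges. By Lemma \ref{lem:strong}(i) and \eqref{eq:bound}, the strong limit $R_n(p):=\lim_mR_{n,m}(p)$ exists and $\|R_n(p)\|\le1/p$. With $R(p)=R_0(p)$ we get $\|C_p\|\le1$.

\emph{Step 2: commutation.} By \eqref{eq:inverses}, $R_{0,m}(p)-R_{0,m}(q)=(q-p)R_{0,m}(p)R_{0,m}(q)$. Lemma \ref{lem:strong}(ii) carries this to the limit:
\begin{equation}\label{eq:resolvent}
R(p)-R(q)=(q-p)R(p)R(q).
\end{equation}
Exchanging $p$ and $q$ and changing signs gives $R(p)-R(q)=(q-p)R(q)R(p)$. Hence $R(p)R(q)=R(q)R(p)$.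

\emph{Step 3: $C_p\to I$ strongly.} By \eqref{eq:fast}, $M_j:=\sum_{k\ge1}\|(T_k-I)x_j\|<\infty$, and $\|A_{0,m}x_j\|\le M_j$ for all $m$. Since $R_{0,m}(p)$ is the two-sided inverse of $pI-A_{0,m}$,
\begin{equation}\label{eq:defect}
pR_{0,m}(p)-I=R_{0,m}(p)A_{0,m}=A_{0,m}R_{0,m}(p).
\end{equation}
The first equality and \eqref{eq:bound} give $\|pR_{0,m}(p)x_j-x_j\|\le M_j/p$ for all $m$, and therefore $\|C_px_j-x_j\|\le M_j/p$. So $C_px_j\to x_j$ for every $j$, and Lemma \ref{lem:strong}(i) gives $C_p\to I$ strongly.

\emph{Step 4: $C_p\in\mathcal J$.} This does not follow from the definition of $C_p$ as a limit: the convergence is only strong, and the approximants are invertible. Instead we show that $R(p)$ is close to $\mathcal J$ in norm by deleting $T_1,\dots,T_n$ from the sum while keeping the $n$ copies of $-I$. The deletion is a perturbation by $B_n\in\mathcal J$, and the copies of $-I$ raise the resolvent parameter from $p$ to $p+n$. Precisely, for $m\ge n$ we have $A_{0,m}=B_n-nI+A_{n,m}$, that is,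
\[
\big((p+n)I-A_{n,m}\big)-\big(pI-A_{0,m}\big)=B_n .
\]
By \eqref{eq:inverses}, $R_{0,m}(p)-R_{n,m}(p+n)=R_{0,m}(p)\,B_n\,R_{n,m}(p+n)$. Both resolvents converge strongly by Step 1, which is why \eqref{eq:choice} includes all tails. Lemma \ref{lem:strong}(ii) gives
\begin{equation}\label{eq:split}
R(p)=R_n(p+n)+R(p)\,B_n\,R_n(p+n),\qquad\|R_n(p+n)\|\le\frac1{p+n}.
\end{equation}
The operator $R(p)B_nR_n(p+n)$ lies in $\mathcal J$ because $B_n$ does. So the distance from $R(p)$ to $\mathcal J$ is at most $1/(p+n)$ for every $n$. Since $\mathcal J$ is norm closed, $R(p)\in\mathcal J$ and $C_p\in\mathcal J$.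
\end{proof}

\begin{remark}[The hypotheses]\label{rem:hyp}
Separability is used in \eqref{eq:choice}, and it is necessary for a sequence as in Theorem \ref{thm:main} to exist: compact operators have separable ranges, and the union of the ranges of the $C_p$ is dense. The bound $\|T_k\|\le1$ is used in \eqref{eq:bound}. If only $\|T_k\|\le\lambda$ with $\lambda>1$, then \eqref{eq:neumann} applies when $\mu>(\lambda-1)(m-n)$, which fails for fixed $\mu$ and large $m$. The ideal $\mathcal J$ appears only in Step 4.
\end{remark}

\begin{remark}[The $C_p$ have infinite rank]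
If $R(p)x=0$, then \eqref{eq:resolvent} and commutation give $R(q)x=0$ for all $q$, so $x=\lim_qC_qx=0$. Thus each $C_p$ is injective and has infinite rank when $\dim X=\infty$. Applied to a net of finite-rank contractions, the construction gives commuting approximable contractions, not finite-rank ones, so it does not reprove the theorem of Casazza and Kalton.
\end{remark}

\begin{remark}[Inherited properties]
By \eqref{eq:neumann},
\[
pR_{0,m}(p)=\frac p{p+m}\sum_{k\ge0}\frac{B_m^k}{(p+m)^k},
\]
and $B_m^k$ is the sum of the $m^k$ words of length $k$ in $T_1,\dots,T_m$. The total weight is $\frac p{p+m}\sum_k\big(\frac m{p+m}\big)^k=1$, so $pR_{0,m}(p)$ is a norm-convergent infinite convex combination of words, the empty word being $I$. Hence every $C_p$ lies in the strongly closed convex hull of the unital semigroup generated by the net. For example, if $X$ is a Banach lattice and the $S_\alpha$ are positive, then the $C_p$ are positive, since the positive cone of $X$ is closed. A closed subspace that is invariant under all $S_\alpha$ is invariant under all $C_p$.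
\end{remark}

\section{A semigroup in the ideal}\label{sec:semigroup}

The commuting sequence can be replaced by a one-parameter semigroup.

\begin{theorem}\label{thm:semigroup}
Let $X$ be separable and let $\mathcal J$ be a closed ideal of $L(X)$. The following are equivalent.
\begin{itemize}
\item[(a)] There is a net of contractions in $\mathcal J$ converging strongly to $I$.
\item[(b)] There is a commuting sequence of contractions in $\mathcal J$ converging strongly to $I$.
\item[(c)] There is a family $(P_t)_{t>0}$ of contractions in $\mathcal J$ with $P_tP_r=P_{t+r}$ for all $t,r>0$, such that $t\mapsto P_t$ is norm continuous on $(0,\infty)$ and $P_tx\to x$ as $t\downarrow0$ for all $x\in X$. For complex scalars, $t\mapsto P_t$ extends to a norm-holomorphic $\mathcal J$-valued semigroup on $\{\operatorname{Re}z>0\}$.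
\end{itemize}
In particular, a separable space $X$ has the metric CAP if and only if there is a semigroup as in \textup{(c)} consisting of compact operators.
\end{theorem}

If (c) holds, the operators $P_{1/n}$ commute by the semigroup law, which gives (b), and a sequence as in (b) is a net as in (a). It remains to prove that (a) implies (c). Let $T_m$, $A_m:=A_{0,m}$, $B_m$, $R(p)$ and $C_p$ be as in Proposition \ref{prop:construction}.

The first candidate for $P_t$ is a limit of the exponentials $e^{tA_m}$. For these we have no identity like \eqref{eq:split} that would place a limit in $\mathcal J$. What is known to lie in $\mathcal J$ is $R(p)$, and $R_{0,m}(p)$ is the average of $e^{sA_m}$ against the weight $e^{-ps}$. We therefore average against all integrable weights, and then look for a semigroup among the weights. Let $L^1=L^1(0,\infty)$ over the scalar field of $X$, with the convolution $(f*h)(s)=\int_0^sf(r)h(s-r)\,dr$. It is a commutative Banach algebra. Put $\eta_p(s)=e^{-ps}$.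

\begin{lemma}\label{lem:dense}
The linear span of $\{\eta_p:p\ge1\}$ is dense in $L^1$.
\end{lemma}

\begin{proof}
The substitution $u=e^{-s}$ identifies $L^1$ isometrically with $L^1((0,1),du/u)$ and $\eta_p$ with $u^p$. Let $f\in L^1((0,1),du/u)$. Then $f/u\in L^1((0,1),du)$, where polynomials are dense by the density of $C[0,1]$ and the Weierstrass theorem. If polynomials $\pi_i$ tend to $f/u$ in $L^1((0,1),du)$, then $\int_0^1|u\pi_i-f|\,du/u=\int_0^1|\pi_i-f/u|\,du\to0$, and $u\pi_i$ lies in the span of $u,u^2,\dots$.
\end{proof}

\begin{lemma}\label{lem:hom}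
There is a linear map $\Phi:L^1\to\mathcal J$ with $\Phi(f*h)=\Phi(f)\Phi(h)$, $\|\Phi(f)\|\le\|f\|_1$ and $\Phi(p\eta_p)=C_p$ for all $f,h\in L^1$ and $p\ge1$.
\end{lemma}

\begin{proof}
Since $A_m=B_m-mI$ and $\|B_m\|\le m$, we have $\|e^{sA_m}\|=e^{-sm}\|e^{sB_m}\|\le1$ for $s\ge0$. The map $s\mapsto e^{sA_m}$ is norm continuous, so the Bochner integral
\[
\Phi_m(f)=\int_0^\infty f(s)\,e^{sA_m}\,ds
\]
exists and $\|\Phi_m(f)\|\le\|f\|_1$. By Fubini's theorem and the substitution $\sigma=r+s$,
\[
\Phi_m(f)\Phi_m(h)=\int_0^\infty\!\!\int_0^\infty f(r)h(s)\,e^{(r+s)A_m}\,ds\,dr=\int_0^\infty(f*h)(\sigma)\,e^{\sigma A_m}\,d\sigma=\Phi_m(f*h).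
\]
Also $(pI-A_m)\int_0^Ne^{-s(pI-A_m)}\,ds=I-e^{-pN}e^{NA_m}\to I$ as $N\to\infty$, so $\Phi_m(\eta_p)=R_{0,m}(p)$, which tends strongly to $R(p)$.

Let $f\in L^1$, $x\in X$, and let $h$ be in the span $E$ of the $\eta_p$. Then
\[
\|\Phi_m(f)x-\Phi_k(f)x\|\le2\|f-h\|_1\|x\|+\|\Phi_m(h)x-\Phi_k(h)x\|.
\]
The last term tends to $0$ as $m,k\to\infty$, and $\|f-h\|_1$ can be made arbitrarily small by Lemma \ref{lem:dense}. So the strong limit $\Phi(f)=\lim_m\Phi_m(f)$ exists. It is linear in $f$, satisfies $\|\Phi(f)\|\le\|f\|_1$, and is multiplicative by Lemma \ref{lem:strong}(ii). Since $\Phi(\eta_p)=R(p)\in\mathcal J$, we have $\Phi(E)\subset\mathcal J$. As $E$ is dense, $\Phi$ is norm continuous and $\mathcal J$ is closed, $\Phi(L^1)\subset\mathcal J$.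
\end{proof}

We now need a convolution semigroup in $L^1$ of functions of norm $1$ that concentrate at $0$. The function $\eta_1$ has Laplace transform $(1+\xi)^{-1}$ and corresponds to $C_1$, formally $(I-A)^{-1}$. Its fractional convolution powers, with Laplace transform $(1+\xi)^{-z}$, are the gamma densities
\[
g_z(s)=\Gamma(z)^{-1}s^{z-1}e^{-s},\qquad\operatorname{Re}z>0,
\]
where $\Gamma(z)=\int_0^\infty s^{z-1}e^{-s}\,ds$. Recall that $\Gamma$ is holomorphic and has no zeros on the right half-plane, that $\Gamma(z+1)=z\Gamma(z)$, and that $\int_0^1v^{z-1}(1-v)^{w-1}\,dv=\Gamma(z)\Gamma(w)/\Gamma(z+w)$. For real scalars only real $z=t>0$ is considered.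

\begin{lemma}\label{lem:gamma}
\begin{itemize}
\item[(i)] $g_z*g_w=g_{z+w}$, and $g_t$ is a probability density for $t>0$.
\item[(ii)] The map $z\mapsto g_z\in L^1$ is norm continuous, and norm holomorphic for complex scalars.
\item[(iii)] $\|g_t*h-h\|_1\to0$ as $t\downarrow0$, for every $h\in L^1$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The substitution $r=sv$ gives
\[
(g_z*g_w)(s)=\frac{e^{-s}}{\Gamma(z)\Gamma(w)}\int_0^sr^{z-1}(s-r)^{w-1}\,dr=\frac{e^{-s}s^{z+w-1}}{\Gamma(z+w)} .
\]
For $t>0$, $g_t\ge0$ and $\int g_t=1$ by the definition of $\Gamma$.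

(ii) If $0<a\le\operatorname{Re}z\le b$, then $|s^{z-1}e^{-s}|\le(s^{a-1}+s^{b-1})e^{-s}$, an integrable function. Dominated convergence and the continuity of $1/\Gamma$ give norm continuity. For $\psi\in L^\infty(0,\infty)=(L^1)^*$ the function $F(z)=\int g_z\psi$ is then continuous. Its integral over the boundary of a triangle in the half-plane vanishes: the same bound justifies Fubini's theorem, and $z\mapsto g_z(s)$ is holomorphic for each $s$. So $F$ is holomorphic by Morera's theorem. A Banach-space-valued function whose composition with every continuous linear functional is holomorphic is itself norm holomorphic.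

(iii) Extend $h$ by $0$ to the negative axis and put $\omega(r)=\|h(\cdot-r)-h\|_1$. Then $\omega\le2\|h\|_1$, and $\omega(r)\to0$ as $r\to0$ by continuity of translations in $L^1$. Since $\int g_t=1$, for every $\delta>0$,
\[
\|g_t*h-h\|_1\le\int_0^\infty g_t(r)\,\omega(r)\,dr\le\sup_{0<r\le\delta}\omega(r)+2\|h\|_1\int_\delta^\infty g_t .
\]
For $0<t<1$ we have $r^{t-1}\le\delta^{t-1}$ on $[\delta,\infty)$, so $\int_\delta^\infty g_t\le\delta^{t-1}/\Gamma(t)=t\,\delta^{t-1}/\Gamma(t+1)\to0$ as $t\downarrow0$. Then let $\delta\to0$.
\end{proof}

\begin{proof}[Proof that \textup{(a)} implies \textup{(c)}]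
Put $P_z=\Phi(g_z)\in\mathcal J$. By Lemmas \ref{lem:hom} and \ref{lem:gamma}(i), $P_zP_w=P_{z+w}$, and $\|P_t\|\le\|g_t\|_1=1$ for $t>0$. Since $\Phi$ is linear and bounded, Lemma \ref{lem:gamma}(ii) gives norm continuity and, for complex scalars, holomorphy. By Lemma \ref{lem:gamma}(iii) with $h=p\eta_p$,
\begin{equation}\label{eq:approx}
\|P_tC_p-C_p\|=\|\Phi(g_t*p\eta_p-p\eta_p)\|\le\|g_t*p\eta_p-p\eta_p\|_1\to0\qquad(t\downarrow0).
\end{equation}
So $P_ty\to y$ for $y$ in the union of the ranges of the $C_p$. This union is dense because $C_px\to x$ for every $x$, and Lemma \ref{lem:strong}(i) gives $P_t\to I$ strongly.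
\end{proof}

\begin{example}
The construction of $\Phi$ uses only the conclusions of Proposition \ref{prop:construction}, so it applies to the operators of Section \ref{sec:example}. There, for $j\ge2$ and $m\ge j-1$, the vector $v_j=e_j-e_1/(j-1)$ satisfies $A_mv_j=-(j-1)v_j$. Hence $\Phi_m(g_t)v_j=\big(\int_0^\infty g_t(s)e^{-(j-1)s}\,ds\big)v_j=j^{-t}v_j$, while $\Phi_m(g_t)e_1=e_1$. This gives
\[
P_te_1=e_1,\qquad P_te_j=j^{-t}e_j+\frac{1-j^{-t}}{j-1}\,e_1\quad(j\ge2),
\]
and $P_1=C_1$.
\end{example}

\section{Convergence of the adjoints}\label{sec:dual}

Strong convergence does not pass to adjoints: the partial sum projections $Q_n$ of $\ell_1$ tend to $I$ strongly, but $\|Q_n^*f-f\|=1$ for $f=(1,1,\dots)\in\ell_\infty$. If the adjoints of the given net do converge, the construction preserves this.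

\begin{proposition}\label{prop:dual}
Suppose that $X^*$ is separable and that $X$ has a net of compact contractions $S_\alpha$ with $S_\alpha\to I_X$ and $S_\alpha^*\to I_{X^*}$ strongly. Then the commuting compact contractions $C_p$ of Theorem \ref{thm:main} and $P_t$ of Theorem \ref{thm:semigroup} can be chosen so that also $C_p^*\to I_{X^*}$ as $p\to\infty$ and $P_t^*\to I_{X^*}$ as $t\downarrow0$, strongly.
\end{proposition}

\begin{proof}
A Banach space with separable dual is separable, so Proposition \ref{prop:construction} applies with $\mathcal J$ the compact operators. Let $(f_j)$ be dense in $X^*$. In the choice of $T_m$ we require, besides \eqref{eq:choice}, that $\|T_m^*f_j-f_j\|\le2^{-m}$ for $j\le m$; both sets of conditions hold for all $\alpha$ beyond some index. Then $N_j:=\sum_k\|(T_k^*-I_{X^*})f_j\|<\infty$ and $\|A_{0,m}^*f_j\|\le N_j$.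

The operators $R_{0,m}(p)^*$ are not known to converge strongly, so we test against a fixed $x\in X$ and use the second equality in \eqref{eq:defect}, which moves $A_{0,m}$ onto the functional:
\[
|\langle f_j,pR_{0,m}(p)x-x\rangle|=|\langle A_{0,m}^*f_j,R_{0,m}(p)x\rangle|\le\frac{N_j}p\|x\| .
\]
Letting $m\to\infty$ gives $|\langle C_p^*f_j-f_j,x\rangle|\le N_j\|x\|/p$ for all $x$, that is, $\|C_p^*f_j-f_j\|\le N_j/p$. By Lemma \ref{lem:strong}(i) in $X^*$, $C_p^*\to I_{X^*}$ strongly, and so the union of the ranges of the $C_p^*$ is dense in $X^*$.

Since $L^1$ is commutative, $P_tC_p=C_pP_t$, and so $P_t^*C_p^*=(C_pP_t)^*=(P_tC_p)^*$. The convergence in \eqref{eq:approx} is in norm and passes to adjoints: $\|P_t^*C_p^*-C_p^*\|\to0$ as $t\downarrow0$. Thus $P_t^*f\to f$ on a dense set, and $\|P_t^*\|\le1$, so $P_t^*\to I_{X^*}$ strongly.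
\end{proof}

\section{Larger norm bounds and renorming}\label{sec:renorm}

Let $\lambda\ge1$. A separable space $X$ has the \emph{commuting $\lambda$-CAP} if there is a commuting sequence of compact operators $T_n$ with $\|T_n\|\le\lambda$ and $T_n\to I$ strongly. For $\lambda>1$ the estimate \eqref{eq:bound} is lost (Remark \ref{rem:hyp}), but it is available in any equivalent norm with the metric CAP. The next theorem shows that this describes the property exactly, with no loss in the constant.

\begin{theorem}\label{thm:renorm}
Let $(X,\|\cdot\|)$ be separable and $\lambda\ge1$. Then $X$ has the commuting $\lambda$-CAP if and only if there is a norm $|\cdot|$ on $X$ with $\|x\|\le|x|\le\lambda\|x\|$ for all $x$ such that $(X,|\cdot|)$ has the metric CAP. In particular, $X$ has the commuting $\lambda$-CAP for some $\lambda$ if and only if $X$ has an equivalent norm with the metric CAP.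
\end{theorem}

\begin{proof}
Suppose that such a norm exists. Compactness and strong convergence are the same for equivalent norms. Theorem \ref{thm:main}, applied to $(X,|\cdot|)$, gives commuting compact operators $C_p\to I$ with $\|C_px\|\le|C_px|\le|x|\le\lambda\|x\|$.

Conversely, let $(T_n)$ be as in the definition. Pass to a subsequence satisfying \eqref{eq:onesided}, and put
\[
|x|=\sup_n\|T_nx\|.
\]
This is a seminorm with $|x|\le\lambda\|x\|$, and $\|x\|=\lim_n\|T_nx\|\le|x|$. To estimate $|T_ix|$ we need $\|T_nT_ix\|$ for all $n$. For $n>i$, \eqref{eq:onesided} compares $T_nT_i$ with $T_i$. For $n<i$ it compares $T_iT_n$ with $T_n$, and here commutation is used to replace $T_nT_i$ by $T_iT_n$. In both cases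
\begin{equation}\label{eq:offdiag}
\|T_nT_ix\|\le\|T_{\min(i,n)}x\|+2^{-\max(i,n)}\|x\|\le(1+2^{-i})|x|\qquad(n\ne i).
\end{equation}
For $n=i$ we only have $\|T_i^2x\|\le\lambda\|T_ix\|\le\lambda|x|$. For each $n$ this bad case concerns a single $i$, so it is removed by averaging. Let $U_k=\frac1k\sum_{i=k+1}^{2k}T_i$. Each $U_k$ is compact, and $\|U_kx-x\|\le\sup_{i>k}\|T_ix-x\|\to0$. For fixed $n$, at most one $i\in\{k+1,\dots,2k\}$ equals $n$, and \eqref{eq:offdiag} bounds each of the other terms by $(1+2^{-k})|x|$. Hence
\[
|U_kx|=\sup_n\|T_nU_kx\|\le(1+\delta_k)|x|,\qquad\delta_k=2^{-k}+\frac\lambda k\to0 .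
\]
The operators $(1+\delta_k)^{-1}U_k$ are compact contractions of $(X,|\cdot|)$ that converge strongly to $I$.

For the last statement, let $|\cdot|$ have the metric CAP and $a\|x\|\le|x|\le b\|x\|$ with $0<a\le b$. The norm $a^{-1}|\cdot|$ has the same contractions and satisfies the condition of the theorem with $\lambda=b/a$. The other direction is contained in the first statement.
\end{proof}

\begin{remark}
The averaging cannot be omitted from this proof. On $\ell_2$ let $T_n$ be the diagonal operator with entries $1$ in positions $j<n$, $\lambda>1$ in position $n$, and $0$ in positions $j>n$. These operators commute, have norm $\lambda$, tend strongly to $I$, and satisfy $T_iT_j=T_j$ for $j<i$. But $T_ne_n=\lambda e_n$, so each $T_n$ has norm at least $\lambda$ with respect to any norm on the space.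
\end{remark}

\begin{thebibliography}{1}

\bibitem{problem}
\texttt{https://dspace.ut.ee/bitstreams/}\allowbreak\texttt{917e5084-80b1-4f25-b4f9-f0d38c156fde/}\allowbreak\texttt{download}

\end{thebibliography}
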